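# Keys, locks, and chains of subgroups of $\mathrm{Sym}(\omega_1)$

## Keys and locks for a list of $\tau$ functions

Let $\tau\ge\omega_2$ be a regular cardinal. Every ordinal $\mu$ with $\tau\le\mu<\tau^+$ has cardinality $\tau$, so we may fix an injection $a_\mu:\mu\to\tau$. These injections stay fixed throughout.

Suppose we are given a list $\langle f_i:i<\tau\rangle$ of functions in $\omega^\omega$. We want *keys* $z_\nu\in\omega^\omega$, one for each $\nu<\tau^+$, and *locks* $d_\mu:\omega\times\omega\to\omega$, one for each $\mu\in[\tau,\tau^+)$, such that whenever $\nu<\mu$,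
$$d_\mu(l,z_\nu(l))=f_{a_\mu(\nu)}(l)\quad\text{for all but finitely many } l. \tag{1}$$
So key $\nu$ in lock $\mu$ opens to the entry of the list with number $a_\mu(\nu)$. There are more keys than entries, and since $a_\mu$ is injective, different keys below $\mu$ open the lock $\mu$ to entries with different numbers.

For countably many keys this is trivial, without exceptions: put $z_\nu(l)=\nu$ for $\nu<\omega$ and $d_\mu(l,\nu)=f_{a_\mu(\nu)}(l)$. With uncountably many keys, two of them take the same value at any given place $l$, and the words "all but finitely many" leave room for this.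

The configuration is meant to defeat chains of length $\tau$ of subgroups. Call a sequence of sets increasing if it is weakly increasing.

**Lemma 1 (selection).** Let $G=\bigcup_{i<\tau}H_i$ be an increasing union, let $u_\nu\in G$ for $\nu<\tau^+$, let $w_\mu,w'_\mu\in G$ for $\mu\in[\tau,\tau^+)$, and let $j_0<\tau$. Then there are $\nu<\mu$ such that, with $i=a_\mu(\nu)$, we have $i\ge j_0$ and $u_\nu,w_\mu,w'_\mu\in H_i$.

*Proof.* Each $u_\nu$ lies in some $H_j$. Since $\tau^+$ is regular and there are only $\tau$ indices, there is $j\ge j_0$ such that $T=\{\nu<\tau^+:u_\nu\in H_j\}$ has size $\tau^+$. Choose $\mu\in[\tau,\tau^+)$ so large that $|T\cap\mu|=\tau$, and then $k\ge j$ with $w_\mu,w'_\mu\in H_k$. As $a_\mu$ is injective, $a_\mu[T\cap\mu]$ has size $\tau$, so it is unbounded in $\tau$. Pick $\nu\in T\cap\mu$ with $i=a_\mu(\nu)\ge k$. Then $u_\nu\in H_j\subseteq H_i$ and $w_\mu,w'_\mu\in H_k\subseteq H_i$. $\square$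

Here is how the lemma is used. Suppose every $H_i$ misses everything that "performs $f_i$". Make keys and locks for the list $\langle f_i\rangle$ and realize them as group elements $u_\nu,w_\mu$. The lemma gives $\nu<\mu$ with $u_\nu,w_\mu\in H_i$ for exactly the index $i=a_\mu(\nu)$ of the entry that this pair opens. If a group word in $u_\nu,w_\mu$ performs $f_i$, then $H_i$ contains what it was supposed to miss.

## The cofinality of a group and the two theorems

We write $[g,h]=ghg^{-1}h^{-1}$ and compose maps from right to left.

**Definition.** Let $G$ be a group that is not finitely generated. Its cofinality $c(G)$ is the least cardinal $\lambda$ such that $G$ is the union of a chain of $\lambda$ proper subgroups.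

Such chains exist: if $\kappa$ is the least size of a generating set $\{g_\beta:\beta<\kappa\}$, the subgroups $\langle g_\beta:\beta<\alpha\rangle$ with $\alpha<\kappa$ are proper by minimality and have union $G$. A chain of proper subgroups with union $G$ has no largest element, and a cofinal well-ordered subchain of regular length also has union $G$. So $c(G)$ is an infinite regular cardinal, witnessed by an increasing sequence $\langle H_i:i<c(G)\rangle$ of proper subgroups.

Two examples. If $G$ is countable and not finitely generated, then $c(G)=\omega$, by the chain $\langle g_0,\dots,g_{n-1}\rangle$. The size of $G$ alone does not make $c(G)$ large: if $V$ is a vector space over $\mathbb F_2$ with basis $\{e_\alpha:\alpha<\omega_1\}$ and $V_0$ is the span of the $e_\alpha$ with $\alpha\ge\omega$, then the subgroups $V_0\oplus\langle e_0,\dots,e_{n-1}\rangle$ show $c(V)=\omega$.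

For an infinite cardinal $\kappa$, $\mathrm{Sym}(\kappa)$ is the group of all permutations of the set $\kappa$. We may use two known results.

(a) (Macpherson–Neumann) $\kappa<c(\mathrm{Sym}(\kappa))\le\mathrm{cf}(2^\kappa)$ for every infinite cardinal $\kappa$.

(c) If $V\models\mathrm{GCH}$ and $\kappa,\theta,\lambda$ are cardinals with $\kappa,\theta$ regular uncountable and $\kappa<\theta\le\mathrm{cf}(\lambda)$, then there is a cofinality- and cardinality-preserving forcing extension (by a set of conditions) in which $c(\mathrm{Sym}(\kappa))=\theta\le\lambda=2^\kappa$.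

By (a), $c(\mathrm{Sym}(\omega_1))\ge\omega_2$ always. By (c) it can be larger, but (c) says nothing about $2^\omega$. The problem, taken from "Some Questions Concerning The Cofinality Of $\mathrm{Sym}(\kappa)$", asks whether it is consistent that $2^\omega>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$ hold together. The answer is yes.

Recall that $\mathrm{MA}_\kappa$ says: for every ccc poset and every family of at most $\kappa$ dense sets there is a filter meeting them all. It implies $2^\omega>\kappa$: apply it to the finite partial functions from $\omega$ to $2$ and, for $\kappa$ given reals, to the dense sets of conditions disagreeing with each of them, together with the sets making the generic real total.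

**Theorem A.** If $M\models c(\mathrm{Sym}(\omega_1))\ge\omega_3$ and $N$ is a ccc forcing extension of $M$ with $N\models\mathrm{MA}_{\omega_3}$, then $N\models 2^\omega\ge\omega_4$ and $N\models c(\mathrm{Sym}(\omega_1))\ge\omega_3$. Such $M,N$ exist, by (c) and the Solovay–Tennenbaum theorem. Consequently "$2^\omega>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$" is consistent, relative to ZFC alone.

**Theorem B.** Let $m\ge2$ be an integer. If $2^\omega=\omega_m$, then $c(\mathrm{Sym}(\omega_1))=\omega_n$ for some $2\le n\le m$. Conversely, for all integers $2\le n\le m$ it is consistent that $2^\omega=\omega_m$ and $c(\mathrm{Sym}(\omega_1))=\omega_n$. In particular $2^\omega=\omega_2$ implies $c(\mathrm{Sym}(\omega_1))=\omega_2$, while $2^\omega=\omega_3=c(\mathrm{Sym}(\omega_1))$ is consistent. So $\omega_3$ is the least value of $2^\omega$ compatible with $2^\omega>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$.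

## Countable restrictions: the bound $\mathrm{cf}(2^\omega)$

The smallest value of $2^\omega$ to try is $\omega_2$. There the answer is no, because the countable pieces of permutations supply a short chain.

**Proposition 2 (ZFC).** If $\mathrm{cf}(2^\omega)>\omega_1$, then $c(\mathrm{Sym}(\omega_1))\le\mathrm{cf}(2^\omega)$.

*Proof.* Put $\sigma=\mathrm{cf}(2^\omega)$, and let $\mathfrak F$ be the set of countable partial injections from $\omega_1$ to $\omega_1$. Then $|\mathfrak F|=\omega_1^\omega=2^\omega>\omega_1$.

**Step 1: filter the pieces.** We write $\mathfrak F$ as an increasing union of $\sigma$ small families closed under everything needed to define subgroups. Enumerate $\mathfrak F=\{q_\xi:\xi<2^\omega\}$ and choose an increasing sequence $\langle\lambda_i:i<\sigma\rangle$ cofinal in $2^\omega$. Let $\mathfrak F_i$ be the least family that contains $q_\xi$ for $\xi<\lambda_i$ and $\mathrm{id}{\restriction}\delta$ for $\delta<\omega_1$, and is closed under composition, inverse, and restriction to ordinals $\delta<\omega_1$. Closing off uses $\omega_1$ operations, so $|\mathfrak F_i|\le\max(\omega_1,|\lambda_i|)<2^\omega$.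

**Step 2: define the chain.** Put $H_i=\{\pi\in\mathrm{Sym}(\omega_1):\pi{\restriction}\delta\in\mathfrak F_i\text{ for all }\delta<\omega_1\}$; we check that it is a subgroup. It contains the identity. Let $\pi,\rho\in H_i$ and $\delta<\omega_1$. If $\delta'<\omega_1$ satisfies $\rho[\delta]\subseteq\delta'$, then $(\pi\rho){\restriction}\delta=(\pi{\restriction}\delta')\circ(\rho{\restriction}\delta)\in\mathfrak F_i$. If $\pi^{-1}[\delta]\subseteq\delta'$, then $\delta\subseteq\pi[\delta']$ and $\pi^{-1}{\restriction}\delta=(\pi{\restriction}\delta')^{-1}{\restriction}\delta\in\mathfrak F_i$.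

**Step 3: the union is everything and the members are proper.** Given $\pi$, each of its $\omega_1$ restrictions $\pi{\restriction}\delta$ enters the families at some index below $\sigma$. As $\sigma>\omega_1$ is regular, these indices are bounded, so $\pi\in\bigcup_iH_i$. Each $H_i$ is proper because there are $2^\omega$ possible restrictions $\pi{\restriction}\omega$ and $|\mathfrak F_i|<2^\omega$. $\square$

If $2^\omega=\omega_2$, then by (a) and Proposition 2, $c(\mathrm{Sym}(\omega_1))=\omega_2$. More generally, if $2^\omega>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$, then $\mathrm{cf}(2^\omega)\ne\omega_2$, hence $2^\omega\ge\omega_3$.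

## Cohen reals force the value $\omega_2$

A sensible plan is to start from a model $M$ of $c(\mathrm{Sym}(\omega_1))=\omega_3$, given by (c), and add many reals by a ccc forcing. We use these textbook facts about a ccc extension $N$ of $M$.

(F1) Cardinals and cofinalities are the same in $M$ and $N$.

(F2) If $g\in N$ is a function from a set $I\in M$ into a set in $M$, there is $F\in M$ such that each $F(x)$ is countable in $M$ and $g(x)\in F(x)$ for all $x\in I$. (Let $F(x)$ be the set of possible values of a name for $g(x)$.) In particular, every $g:\omega_1\to\omega_1$ in $N$ is bounded pointwise by a function $f:\omega_1\to\omega_1$ in $M$.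

(F3) Every club $C\subseteq\omega_1$ in $N$ contains a club of $M$ consisting of limit ordinals. Indeed, apply (F2) to $g(\alpha)=\min(C\setminus(\alpha+1))$ to get $f\in M$ with $g(\alpha)<f(\alpha)$. The set of limit $\delta>0$ with $f[\delta]\subseteq\delta$ is a club in $M$. For such $\delta$ and $\alpha<\delta$ we have $\alpha<g(\alpha)<\delta$ with $g(\alpha)\in C$, so $C$ is unbounded in $\delta$ and $\delta\in C$.

The first forcing to try is the addition of $\lambda\ge\omega_2$ Cohen reals, and it fails for every such $\lambda$ and every $M$.

**Observation.** If $N=M[G]$ arises by adding $\lambda\ge\omega_2$ Cohen reals $\langle r_b:b<\lambda\rangle$, then $N\models c(\mathrm{Sym}(\omega_1))=\omega_2$.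

*Check.* Split $\lambda$ into nonempty sets $B_i$, $i<\omega_2$, in $M$, and put $S_i=\bigcup_{j<i}B_j$. Let $H_i=\mathrm{Sym}(\omega_1)\cap M[G{\restriction}S_i]$, an increasing sequence of subgroups. A permutation $\pi$ of $\omega_1$ in $N$ has a name built from $\omega_1$ countable antichains of finite conditions, so it depends on a set $A\in M$ of at most $\omega_1$ coordinates. Each element of $A$ lies in some $B_j$. These $j$ are bounded below $\omega_2$, so $A\subseteq S_i$ and $\pi\in H_i$ for some $i$. And $H_i$ is proper: for $b\in B_i$ the real $r_b$ is not in $M[G{\restriction}S_i]$, hence neither is the permutation that interchanges $2k$ and $2k+1$ exactly when $r_b(k)=1$ and fixes everything else. So $c(\mathrm{Sym}(\omega_1))\le\omega_2$, and (a) gives equality. $\square$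

The plan breaks at this exact point: a permutation of $\omega_1$ depends on only $\omega_1$ coordinates of the generic object, so the intermediate models form a chain of length $\omega_2$. The forcing must work actively against sequences of length $\omega_2$, and keys and locks are designed for that. We now see what they have to accomplish.

## What a chain looks like in a ccc extension

Two facts hold in every ccc extension, with no assumption on the forcing beyond ccc.

**Lemma 3 (old permutations are swallowed).** Let $N$ be a ccc forcing extension of $M$, $\tau\ge\omega_2$ regular, $\Delta\in M$ a set of size $\omega_1$ and $M\models c(\mathrm{Sym}(\Delta))>\tau$. If in $N$ the group $\mathrm{Sym}(\Delta)$ is an increasing union $\bigcup_{i<\tau}H_i$ of subgroups, then $\mathrm{Sym}(\Delta)^M\subseteq H_i$ for some $i<\tau$.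

*Proof.* Put $\Gamma=\mathrm{Sym}(\Delta)^M$. Some condition in the generic filter forces $\langle\dot H_i:i<\tau\rangle$ to be an increasing sequence of subgroups with union $\mathrm{Sym}(\Delta)$. Restricting the forcing below it, we may assume that $1$ forces this. In $M$ let $H_i^*=\{g\in\Gamma:1\Vdash g\in\dot H_i\}$, an increasing sequence of subgroups of $\Gamma$. For $g\in\Gamma$, by ccc there are only countably many possible values of the least $i$ with $g\in\dot H_i$. They have a bound $i<\tau$, as $\tau$ is regular and uncountable, and $g\in H_i^*$. So $\Gamma=\bigcup_iH^*_i$. Since $c(\Gamma)>\tau$ in $M$, not all $H_i^*$ are proper, so $H^*_i=\Gamma$ for some $i$. $\square$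

**Lemma 4 (blocks).** Let $N$ be a ccc extension of $M$ and $g\in\mathrm{Sym}(\omega_1)^N$. There is in $M$ a partition $\langle I_\gamma:\gamma<\omega_1\rangle$ of $\omega_1$ into countably infinite sets with $g[I_\gamma]=I_\gamma$ for all $\gamma$.

*Proof.* By (F2) there is $f:\omega_1\to\omega_1$ in $M$ with $g(\alpha),g^{-1}(\alpha)<f(\alpha)$ for all $\alpha$. Let $C\in M$ consist of $0$ and all limit $\delta<\omega_1$ with $f[\delta]\subseteq\delta$. This is club, and $g[\delta]=\delta$ for $\delta\in C$. Enumerate $C$ increasingly as $\langle\delta_\gamma:\gamma<\omega_1\rangle$ and put $I_\gamma=[\delta_\gamma,\delta_{\gamma+1})$. As $C$ is closed and contains $0$, these intervals partition $\omega_1$. Each is countably infinite, since $\delta_{\gamma+1}$ is a limit. $\square$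

So the partition is old and only the action inside the blocks is new. What remains is to catch, in a single $H_i$, all sequences of $\omega_1$ permutations of $\mathbb Z$, one for each block. The next lemma lets us treat such a sequence as a product of commutators, which will help to remove side effects.

**Lemma 5.** Every permutation $g$ of a countably infinite set $S$ is a product of two commutators in $\mathrm{Sym}(S)$.

*Proof.* **Step 1: infinitely many fixed points.** In this case one commutator suffices, by an infinite shift. Choose an infinite $\Sigma\supseteq\mathrm{supp}(g)$ with infinite complement, partition $S$ into infinite sets $\Sigma_n$ $(n\in\mathbb Z)$ with $\Sigma_0=\Sigma$, and let $s\in\mathrm{Sym}(S)$ satisfy $s[\Sigma_n]=\Sigma_{n+1}$. Let $\hat g$ act on $\Sigma_n$ as $s^ngs^{-n}$ for $n\ge0$ and as the identity for $n<0$. Then $s\hat gs^{-1}$ acts on $\Sigma_n$ as $s\,s^{n-1}gs^{-(n-1)}s^{-1}=s^ngs^{-n}$ for $n\ge1$, and as the identity for $n\le0$. Hence $[\hat g,s]=\hat g\,(s\hat gs^{-1})^{-1}$ is $g$ on $\Sigma_0$ and the identity elsewhere, so it equals $g$.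

**Step 2: the general case.** We factor $g$ into two permutations with infinitely many fixed points. If $\mathrm{supp}(g)$ is finite, Step 1 applies and the second commutator is trivial. Otherwise choose recursively $z_k\in\mathrm{supp}(g)$ with $z_k,g(z_k)\notin\{z_j,g(z_j),w_j:j<k\}$, and then $w_k\notin\{z_j,g(z_j):j\le k\}\cup\{w_j:j<k\}$. Each choice avoids finitely many points, so it is possible. Let $Z=\{z_k:k<\omega\}$. Then $Z\cap g[Z]=\emptyset$ (for equal indices because $z_k\in\mathrm{supp}(g)$), and no $w_k$ lies in $Z\cup g[Z]$. Let $\iota$ be the involution interchanging $z_k$ and $g(z_k)$ for all $k$ and fixing all other points. Then $\iota$ fixes all $w_k$, and $\iota^{-1}g$ fixes every $z_k$. By Step 1 both factors of $g=\iota\cdot(\iota^{-1}g)$ are commutators. $\square$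

## The coding principle and why it needs a second stage

A sequence of $\omega_1$ permutations of $\mathbb Z$ is a function on $\omega_1\times\mathbb Z$. We shall use four such functions at once, so put
$$E=\omega_1\times\mathbb Z\times(\mathbb Z/4),$$
a set of size $\omega_1$. The functions to be coded are now $t\in\mathbb Z^E$. One would first try a one-stage coding: keys $x_\nu\in\omega^E$ and locks $d_\mu:E\times\omega\to\mathbb Z$ with $d_\mu(b,x_\nu(b))=t_{a_\mu(\nu)}(b)$ for all $\nu<\mu$ and all $b\in E$. For some choices of data this is impossible, already at a single place $b$. Let $t_0(b)=0$ and $t_i(b)=1$ for $i>0$. Assign to each pair $\nu<\nu'<\tau$ its own $\mu\in[\tau,\tau^+)$, and choose $a_\mu$ to be an injection with $a_\mu(\nu)=0$. Then $d_\mu(b,x_\nu(b))=0$ and $d_\mu(b,x_{\nu'}(b))=1$, so $x_\nu(b)\ne x_{\nu'}(b)$. Thus $\nu\mapsto x_\nu(b)$ would be an injection of $\tau$ into $\omega$.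

The remedy is to give each pair $(\mu,\nu)$ a private real $y_{\mu,\nu}$. Key $\nu$ shows a number $n=x_\nu(b)$ at the place $b$; lock $\mu$ turns it into an address $l=c_\mu(b,n)$; we look up $e=y_{\mu,\nu}(l)$; and lock $\mu$ turns $(b,n,e)$ into the value. (The address functions $c_\mu$ have nothing to do with the cofinality $c(G)$.)

**Definition.** CP($\tau$) is the conjunction of the following two statements.

**(CP1)** For all $f_i\in\omega^\omega$ $(i<\tau)$ there are $z_\nu\in\omega^\omega$ $(\nu<\tau^+)$ and $d_\mu:\omega\times\omega\to\omega$ $(\tau\le\mu<\tau^+)$ such that (1) holds whenever $\nu<\mu$.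

**(CP2)** For all $t_i\in\mathbb Z^E$ $(i<\tau)$ there are $x_\nu\in\omega^E$ $(\nu<\tau^+)$, $c_\mu:E\times\omega\to\omega$ and $\psi_\mu:E\times\omega\times\omega\to\mathbb Z$ $(\tau\le\mu<\tau^+)$, and $y_{\mu,\nu}\in\omega^\omega$ $(\nu<\mu)$, such that whenever $\nu<\mu$ and $b\in E$, with no exceptions,
$$\psi_\mu\bigl(b,\,x_\nu(b),\,y_{\mu,\nu}(c_\mu(b,x_\nu(b)))\bigr)=t_{a_\mu(\nu)}(b). \tag{2}$$

The private reals have a price. In the selection lemma $y_{\mu,\nu}$ belongs neither to the key nor to the lock, so the lemma does not place it in $H_i$. (CP1) will first be used to put all reals at one level of the chain, after which the $y_{\mu,\nu}$ cost nothing.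

**Lemma 6 (ZFC).** For every $\langle f_i:i<\tau\rangle$ in $\omega^\omega$ there are a ccc poset $\mathbb L_1(\vec f)$ of size $\tau^+$ and $\tau^+$ dense sets such that a filter meeting them yields objects as in (CP1).

*Proof.* **Step 1: the poset.** Conditions are finite approximations that settle all keys in use below a height, and the order is a promise about later heights. A condition is $p=(h,F,D,z,d)$, where $h<\omega$; $F\subset\tau^+$ and $D\subset[\tau,\tau^+)$ are finite; $z_\nu\in\omega^h$ for $\nu\in F$; and $d_\mu$ is a finite partial function $h\times\omega\to\omega$ for $\mu\in D$. Put $q\le p$ iff all components of $q$ extend those of $p$ and, for $\mu\in D^p$, $\nu\in F^p\cap\mu$ and $h^p\le l<h^q$, the value $d^q_\mu(l,z^q_\nu(l))$ is defined and equals $f_{a_\mu(\nu)}(l)$. This is transitive: if $r\le q\le p$, levels in $[h^p,h^q)$ are handled by $q\le p$, and levels in $[h^q,h^r)$ by $r\le q$, since $D^p\subseteq D^q$ and $F^p\subseteq F^q$. As conditions are finite, there are $\tau^+$ of them.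

**Step 2: ccc.** Among uncountably many conditions we find two compatible ones. By the $\Delta$-system lemma, thin out so that $h$ is constant and the $F$'s and the $D$'s form $\Delta$-systems. There are only countably many possibilities for $z_\nu,d_\mu$ with $\nu,\mu$ in the roots, so two conditions agree there. Their union, with the same $h$, is a condition. It extends both, since no new levels are added and the promise is vacuous.

**Step 3: dense sets.** We check that every key, every lock and every height can be added. For $\{p:\nu\in F^p\}$ add an arbitrary $z_\nu\in\omega^h$; for $\{p:\mu\in D^p\}$ add $d_\mu=\emptyset$; in both cases $h$ does not change. For $\{p:h^p>k\}$, raise $h$ by one repeatedly: choose the values $z_\nu(h)$, $\nu\in F$, pairwise distinct and put $d_\mu(h,z_\nu(h))=f_{a_\mu(\nu)}(h)$ for $\mu\in D$, $\nu\in F\cap\mu$. Distinctness makes this well defined, and no old entry of $d_\mu$ has first argument $h$.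

**Step 4: read off the objects.** Given a filter meeting these $\tau^+$ sets, take unions, extending each $d_\mu$ by $0$. Since any two members of the filter have a common extension in it, each $z_\nu$ is a total function. For $\nu<\mu$ take $p$ in the filter with $\nu\in F^p$, $\mu\in D^p$. If $l\ge h^p$, some $q\le p$ in the filter has $h^q>l$, and $q\le p$ gives the equation in (1) at $l$. $\square$

The index set $\omega$ mattered here: a height settles all places below it, and the promise concerns all places above it. Over $E$ a condition knows finitely many places in no particular order. Then the dangerous situation is a *cross triple*: $\mu$ comes from $p$, $\nu$ comes from $q$, and $b$ from both, so that the key value $x_\nu(b)$ and the lock $\mu$ at $b$ have been fixed independently. For exactly these triples neither $p$ nor $q$ knows anything of $y_{\mu,\nu}$.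

**Lemma 7 (ZFC).** For every $\langle t_i:i<\tau\rangle$ in $\mathbb Z^E$ there are a ccc poset $\mathbb L_2(\vec t)$ of size $\tau^+$ and $\tau^+$ dense sets such that a filter meeting them yields objects as in (CP2).

*Proof.* **Step 1: the poset.** Conditions are finite pieces of the desired objects that already satisfy (2). A condition is $p=(h,A,F,D,x,c,y,\psi)$, where $h<\omega$; $A\subset E$, $F\subset\tau^+$, $D\subset[\tau,\tau^+)$ are finite; $x:F\times A\to h$; $c:D\times A\times h\to\omega$; $y_{\mu,\nu}$ is a finite partial function $\omega\to\omega$ for $\mu\in D$, $\nu\in F\cap\mu$; $\psi$ is a finite partial function $D\times A\times h\times\omega\to\mathbb Z$; and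

$(*)$ for all $\mu\in D$, $\nu\in F\cap\mu$, $b\in A$: with $n=x(\nu,b)$ and $l=c(\mu,b,n)$, the value $e=y_{\mu,\nu}(l)$ is defined, and $\psi(\mu,b,n,e)$ is defined and equals $t_{a_\mu(\nu)}(b)$.

The order is: all components extend. Again there are $\tau^+$ conditions.

**Step 2: amalgamation.** This step gives both ccc and density. Let $p,q$ be conditions with $h^p=h^q=h$, and put $A_0=A^p\cap A^q$, $F_0=F^p\cap F^q$, $D_0=D^p\cap D^q$. Suppose $p,q$ agree on $x{\restriction}(F_0\times A_0)$, on $c{\restriction}(D_0\times A_0\times h)$, on $y_{\mu,\nu}$ for $\mu\in D_0$, $\nu\in F_0\cap\mu$, and on $\psi{\restriction}(D_0\times A_0\times h\times\omega)$, as partial functions. We show that $p,q$ are compatible.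

Let $L$ exceed $h$ and all natural numbers occurring in $p,q$ as arguments or values of $c$ or $y$ or as last arguments of $\psi$. Define $r$ as follows.

* $h^r=h+1$, $A=A^p\cup A^q$, $F=F^p\cup F^q$, $D=D^p\cup D^q$.
* $x^r(\nu,b)$ is the old value if $(\nu,b)\in(F^p\times A^p)\cup(F^q\times A^q)$, and $h$ otherwise.
* $c^r(\mu,b,n)$ is the old value if $n<h$ and $(\mu,b)\in(D^p\times A^p)\cup(D^q\times A^q)$; the remaining values are pairwise distinct numbers $\ge L$.
* Fix distinct $e_\nu\ge L$ for $\nu\in F$. Start with $y^p\cup y^q$ and $\psi^p\cup\psi^q$. Call $(\mu,\nu,b)$ with $\mu\in D$, $\nu\in F\cap\mu$, $b\in A$ *new* if it lies neither in $D^p\times F^p\times A^p$ nor in $D^q\times F^q\times A^q$. For each new triple let $n=x^r(\nu,b)$, $l=c^r(\mu,b,n)$, and add $y^r_{\mu,\nu}(l)=e_\nu$ and $\psi^r(\mu,b,n,e_\nu)=t_{a_\mu(\nu)}(b)$.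

The unions of old data are functions by the agreement hypothesis.

*$y^r$ is well defined.* First we claim that for a new triple, $l$ lies in neither $\mathrm{dom}(y^p_{\mu,\nu})$ nor $\mathrm{dom}(y^q_{\mu,\nu})$. This is clear if $l\ge L$. If $l<L$, then $c^r(\mu,b,n)$ is an old value, so $n<h$ and, say, $(\mu,b)\in D^p\times A^p$; the other case is symmetric. Since $n=x^r(\nu,b)<h$, this too is an old value, so $(\nu,b)$ lies in $F^p\times A^p$ or in $F^q\times A^q$. The first is impossible because the triple is new. As $b\in A^p$, it follows that $\nu\notin F^p$. Hence $\nu\in F^q\setminus F^p$ and $b\in A^q$, and then $\mu\notin D^q$, again because the triple is new. So $\mu\in D^p\setminus D^q$ and $\nu\in F^q\setminus F^p$, and neither $p$ nor $q$ has a component $y_{\mu,\nu}$. Secondly, two new triples with the same $(\mu,\nu)$ and the same $l$ assign the same value $e_\nu$.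

*$\psi^r$ is well defined.* New entries have last argument $e_\nu\ge L$, so they do not meet old entries; and since the $e_\nu$ are distinct, $(\mu,b,e_\nu)$ determines the triple.

So $r$ satisfies $(*)$: for old triples because old data are kept, for new triples by construction. Hence $r$ is a condition and $r\le p,q$.

**Step 3: ccc.** Given uncountably many conditions, thin out so that $h$ is constant and the $A$'s, the $F$'s and the $D$'s form $\Delta$-systems. There are only countably many possibilities for the finite data on the roots, so two conditions satisfy the agreement hypothesis and are compatible by Step 2.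

**Step 4: dense sets.** We check that every height, place, key and lock can be added. For $\{p:h^p>k\}$: raise $h$, giving $c$ the value $0$ at the new arguments; $(*)$ is unaffected, since the values of $x$ do not change. For $\{p:b\in A^p\}$, $\{p:\nu\in F^p\}$, $\{p:\mu\in D^p\}$: if $p$ is not yet in the set, amalgamate $p$ with the condition of the same height whose only nonempty finite set is $A=\{b\}$, $F=\{\nu\}$ or $D=\{\mu\}$, respectively. Then $A_0=F_0=D_0=\emptyset$, so the agreement hypothesis is vacuous.

**Step 5: read off the objects.** These are at most $\tau^+$ dense sets. From a filter meeting them take unions; the $x_\nu$ and $c_\mu$ become total, and we extend $y_{\mu,\nu}$ and $\psi_\mu$ by $0$. For $\nu<\mu$ and $b\in E$ some $p$ in the filter has $\nu\in F^p$, $\mu\in D^p$, $b\in A^p$, and $(*)$ for $p$ is equation (2). $\square$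

**Corollary 8.** $\mathrm{MA}_{\tau^+}$ implies CP($\tau$).

## Shears on a set of registers

Keys and locks must now act as permutations. Let
$$\Omega=E\times\mathbb Z^5,\qquad\text{with points } (b;n,l,e,k,v),\quad b=(\alpha,m,\varepsilon)\in E.$$
Think of $n,l,e,k,v$ as registers holding integers. Adding to one register a quantity computed from *other* coordinates is a permutation of $\Omega$, since the same quantity can be subtracted again. For $x\in\omega^E$, $c:E\times\omega\to\omega$, $\psi:E\times\omega\times\omega\to\mathbb Z$, $z\in\omega^\omega$, $d:\omega\times\omega\to\omega$ and finitely supported $s:\omega\to\mathbb Z$, define the shears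
$$P_x: n\mapsto n+x(b),\qquad Q_c: l\mapsto l+c(b,n),\qquad R_\psi: v\mapsto v+\psi(b,n,e),$$
$$A_z: k\mapsto k+z(l),\qquad B_d: e\mapsto e+d(l,k),\qquad D_s: e\mapsto e+s(l),$$
where a function counts as $0$ if an argument that should lie in $\omega$ is negative.

Conjugation composes a key with a lock. For example, let $z(l)=l$ and $d(l,k)=l+k$. On a point with $k=0$ and $l\ge0$, the product $A_z^{-1}B_dA_z$ writes $k=l$, then adds $2l$ to $e$, then clears $k$; in all, $e\mapsto e+2l$. In general, on such points, it adds $d(l,z(l))$ to $e$.

We need some spare room. Put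
$$X_\alpha=\{((\alpha,m,0);0,0,0,0,0):m\in\mathbb Z\},\qquad X^*=\bigcup_{\alpha<\omega_1}X_\alpha,$$
let $C'$ be a disjoint copy of $\Omega\setminus X^*$, and put $\Omega^+=\Omega\sqcup C'$. Permutations of $\Omega$ are extended by the identity on $C'$. The $X_\alpha$ will serve as the blocks of Lemma 4.

**Definition.** For $y\in\omega^\omega$, a permutation $Y\in\mathrm{Sym}(\Omega^+)$ is *$y$-good* if it fixes $C'$ pointwise and $Y(b;n,l,e,0,v)=(b;n,l,e+y(l),0,v)$ for all $b\in E$, $n,e,v\in\mathbb Z$, $l\in\omega$. For $t\in\mathbb Z^E$, a permutation $W$ is *$t$-good* if it fixes $C'$ pointwise and $W(b;0,0,0,0,v)=(b;0,0,0,0,v+t(b))$ for all $b\in E$, $v\in\mathbb Z$.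

For instance, the shear $v\mapsto v+t(b)$ is $t$-good. Existence is not the problem; the point is to find good elements inside a prescribed $H_i$, and for that only the behavior on the displayed points is required.

**Theorem 9.** Let $N$ be a ccc forcing extension of $M$, let $\tau\ge\omega_2$ be regular, $M\models c(\mathrm{Sym}(\omega_1))>\tau$ and $N\models$ CP($\tau$). Then in $N$, $\mathrm{Sym}(\omega_1)$ is not the union of an increasing sequence $\langle H_i:i<\tau\rangle$ of proper subgroups.

*Proof.* All of $\Omega,X_\alpha,C',\Omega^+$ are in $M$. Fix a bijection $\eta:\omega_1\to\Omega^+$ in $M$; via $\eta$ we replace $\mathrm{Sym}(\omega_1)$ by $\mathrm{Sym}(\Omega^+)$. Work in $N$, and suppose that $\mathrm{Sym}(\Omega^+)=\bigcup_{i<\tau}H_i$ is an increasing union of proper subgroups. Put $\Gamma=\mathrm{Sym}(\Omega^+)^M$.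

**Step 1: old permutations.** We put the ground-model permutations into one member of the chain. By Lemma 3 with $\Delta=\Omega^+$, $\Gamma\subseteq H_i$ for all sufficiently large $i$.

**Step 2: all reals at one level.** We use (CP1) to find $i_1<\tau$ such that for all $i\ge i_1$ and all $y\in\omega^\omega$, $H_i$ contains a $y$-good element. Suppose there is no such $i_1$. Since the $H_i$ increase, for every $i<\tau$ there is $f_i\in\omega^\omega$ such that $H_i$ contains no $f_i$-good element. Take $z_\nu,d_\mu$ from (CP1) for this list. There are only countably many $D_s$, so some $j_0<\tau$ has all $D_s\in H_{j_0}$. Lemma 1 with $u_\nu=A_{z_\nu}$ and $w_\mu=w_\mu'=B_{d_\mu}$ gives $\nu<\mu$ such that, with $i=a_\mu(\nu)\ge j_0$, both $A_{z_\nu}$ and $B_{d_\mu}$ are in $H_i$. By (1), $s(l)=f_i(l)-d_\mu(l,z_\nu(l))$ is finitely supported. The element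
$$A_{z_\nu}^{-1}B_{d_\mu}A_{z_\nu}D_s\in H_i$$
acts on $(b;n,l,e,0,v)$ with $l\ge0$ as follows: $D_s$ adds $s(l)$ to $e$, then $A_{z_\nu}$ writes $k=z_\nu(l)$, then $B_{d_\mu}$ adds $d_\mu(l,z_\nu(l))$ to $e$, and $A_{z_\nu}^{-1}$ resets $k$ to $0$. In all, $e$ becomes $e+s(l)+d_\mu(l,z_\nu(l))=e+f_i(l)$, and the element fixes $C'$ pointwise. So it is $f_i$-good, a contradiction.

**Step 3: all functions on $E$ at one level.** We use (CP2), paying for the private reals with Step 2, to find $i_2<\tau$ such that for all $i\ge i_2$ and all $t\in\mathbb Z^E$, $H_i$ contains a $t$-good element. Otherwise, as before, for each $i$ there is $t_i\in\mathbb Z^E$ such that $H_i$ contains no $t_i$-good element. Take the objects of (CP2) for this list. Lemma 1 with $u_\nu=P_{x_\nu}$, $w_\mu=Q_{c_\mu}$, $w'_\mu=R_{\psi_\mu}$ and $j_0=i_1$ gives $\nu<\mu$ such that, with $i=a_\mu(\nu)\ge i_1$, the elements $P=P_{x_\nu}$, $Q=Q_{c_\mu}$, $R=R_{\psi_\mu}$ are all in $H_i$. By Step 2 there is a $y_{\mu,\nu}$-good $Y\in H_i$. Put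
$$W=P^{-1}Q^{-1}Y^{-1}R\,Y\,Q\,P\in H_i$$
and follow a point $(b;0,0,0,0,v)$. The register $k$ stays $0$ throughout.

* $P$ gives $n=x_\nu(b)\ge0$.
* $Q$ gives $l=c_\mu(b,n)\ge0$.
* $Y$ gives $e=y_{\mu,\nu}(l)\ge0$.
* $R$ adds $\psi_\mu(b,n,e)$ to $v$, and by (2) this equals $t_{a_\mu(\nu)}(b)=t_i(b)$.
* $Y^{-1}$ resets $e$ to $0$, because $Y(b;n,l,0,0,v')=(b;n,l,y_{\mu,\nu}(l),0,v')$ for every $v'$; then $Q^{-1}$ resets $l$ and $P^{-1}$ resets $n$ to $0$.

Also $W$ fixes $C'$ pointwise. So $W$ is $t_i$-good, a contradiction.

**Step 4: all block permutations at one level.** Let $K$ be the group of permutations of $\Omega^+$ that fix $\Omega^+\setminus X^*$ pointwise and map each $X_\alpha$ onto itself. We show that $K\subseteq H_i$ for some $i$. Consider three fixed permutations: $\theta$ acts on $\Omega$ by $((\alpha,m,\varepsilon);n,l,e,k,v)\mapsto((\alpha,v,\varepsilon);n,l,e,k,m)$; $\varphi$ acts on $\Omega$ by $\varepsilon\mapsto\varepsilon+1$; and $\sigma$ is the involution interchanging $\Omega\setminus X^*$ with its copy $C'$ and fixing $X^*$ pointwise. Choose $i\ge i_2$ with $\theta,\varphi,\sigma\in H_i$.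

Applying Lemma 5 on each $X_\alpha$, every element of $K$ is a product of two elements of the form $[a,a']$ with $a,a'\in K$. So let $a,a'\in K$; it suffices to show that $g=[a,a']\in H_i$. Let $a_\alpha,a'_\alpha\in\mathrm{Sym}(\mathbb Z)$ be the induced permutations of the $m$-coordinate on $X_\alpha$. Define $t\in\mathbb Z^E$ by
$$t(\alpha,m,0)=a_\alpha(m),\quad t(\alpha,m,1)=a_\alpha^{-1}(m),\quad t(\alpha,m,2)=a'_\alpha(m),\quad t(\alpha,m,3)=a_\alpha'^{-1}(m).$$
Let $W\in H_i$ be $t$-good, and put $U=\varphi^{-1}W^{-1}\varphi\theta W\in H_i$ and $U'=\varphi^{-2}U\varphi^2\in H_i$. Write only $(\alpha,m,\varepsilon;v)$, the other registers being $0$ all along. On $X^*$ the element $U$ first writes $a_\alpha(m)$ into $v$, swaps it with $m$, and then erases the old $m$ by subtracting $a_\alpha^{-1}(a_\alpha(m))$: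
$$(\alpha,m,0;0)\overset{W}{\mapsto}(\alpha,m,0;a_\alpha(m))\overset{\theta}{\mapsto}(\alpha,a_\alpha(m),0;m)\overset{\varphi}{\mapsto}(\alpha,a_\alpha(m),1;m)\overset{W^{-1}}{\mapsto}(\alpha,a_\alpha(m),1;0)\overset{\varphi^{-1}}{\mapsto}(\alpha,a_\alpha(m),0;0).$$
So $U{\restriction}X^*=a{\restriction}X^*$. For $U'$, first $\varphi^2$ moves to $\varepsilon=2$; the same computation runs with the slots $\varepsilon=2,3$; and $\varphi^{-2}$ returns to $\varepsilon=0$. So $U'{\restriction}X^*=a'{\restriction}X^*$.

We know nothing of $U,U'$ on $\Omega\setminus X^*$, except that they preserve this set: both fix $C'$ pointwise and map $X^*$ onto itself. The copy $C'$ removes these side effects. The element $\sigma U'\sigma$ acts as $a'$ on $X^*$, trivially on $\Omega\setminus X^*$ (which $\sigma$ moves to $C'$, where $U'$ is the identity), and it preserves $C'$. Hence $[U,\sigma U'\sigma]\in H_i$ acts as $[a,a']=g$ on $X^*$, trivially on $\Omega\setminus X^*$ because $\sigma U'\sigma$ is trivial there, and trivially on $C'$ because $U$ is trivial there. So it equals $g$.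

**Step 5: every permutation.** We combine Steps 1 and 4 with Lemma 4. Choose $i$ with $\Gamma\cup K\subseteq H_i$, and let $g\in\mathrm{Sym}(\omega_1)$ be arbitrary. Take the partition $\langle I_\gamma:\gamma<\omega_1\rangle\in M$ from Lemma 4. Let $J_0=\bigcup\{I_\gamma:\gamma\text{ even}\}$ and $J_1=\omega_1\setminus J_0$ (an ordinal is even if it is a limit or $0$ plus an even integer). Then $g=g_0g_1$, where $g_r$ agrees with $g$ on $J_r$ and is the identity on $J_{1-r}$; both factors preserve every $I_\gamma$. For $r=0,1$ there is in $M$ a bijection $\rho_r:\omega_1\to\Omega^+$ mapping $J_r$ onto $X^*$, with each $I_\gamma\subseteq J_r$ going onto some $X_\alpha$, and mapping $J_{1-r}$ onto $\Omega^+\setminus X^*$. This exists because $J_r$ consists of $\omega_1$ countably infinite blocks and both $J_{1-r}$ and $\Omega^+\setminus X^*$ have size $\omega_1$. So $\rho_rg_r\rho_r^{-1}\in K$, $\rho_r\eta^{-1}\in\Gamma$, and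
$$\eta g_r\eta^{-1}=(\rho_r\eta^{-1})^{-1}(\rho_rg_r\rho_r^{-1})(\rho_r\eta^{-1})\in H_i.$$
Thus $\eta g\eta^{-1}\in H_i$ for every $g$, so $H_i=\mathrm{Sym}(\Omega^+)$, contradicting that $H_i$ is proper. $\square$

The splitting in Step 5 is needed because elements of $K$ move only points of $X^*$, whose complement in $\Omega^+$ has size $\omega_1$, while $g$ may move every point.

## Theorem A: Martin's axiom over a model of $c(\mathrm{Sym}(\omega_1))\ge\omega_3$

*Proof of Theorem A.* **Step 1: the lower bounds in $N$.** $\mathrm{MA}_{\omega_3}$ gives $2^\omega>\omega_3$, that is, $2^\omega\ge\omega_4$. By Corollary 8 with $\tau=\omega_2$, $N\models$ CP($\omega_2$). By Theorem 9 with $\tau=\omega_2$, $c(\mathrm{Sym}(\omega_1))\ne\omega_2$ in $N$. By (a), $c(\mathrm{Sym}(\omega_1))>\omega_1$. So $c(\mathrm{Sym}(\omega_1))\ge\omega_3$.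

**Step 2: such $M$ and $N$ exist.** Start with a model of GCH. By (c) with $\kappa=\omega_1$, $\theta=\lambda=\omega_3$, there is a forcing extension $M$ with $c(\mathrm{Sym}(\omega_1))=\omega_3$. As $M$ is a set-forcing extension of a GCH model, $2^\chi=\chi^+$ holds in $M$ for all large $\chi$. Take such $\chi\ge\omega_3$ and put $\mu=\chi^+$, so that $\mu$ is regular and $2^{<\mu}=\mu$. By the Solovay–Tennenbaum theorem there is a ccc poset in $M$ that forces $2^\omega=\mu$ and $\mathrm{MA}_\kappa$ for all $\kappa<\mu$. Since $\omega_3<\mu$, it forces $\mathrm{MA}_{\omega_3}$. By Step 1 the extension satisfies $2^\omega>\omega_1$ and $c(\mathrm{Sym}(\omega_1))>\omega_2$. $\square$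

## Club bases: an upper bound that ccc forcing preserves

Theorem A does not locate $c(\mathrm{Sym}(\omega_1))$ exactly. For Theorem B we need an upper bound that survives the forcing. Let $\mathrm{Lim}$ be the set of nonzero countable limit ordinals.

**Definition.** $\mathfrak d_{cl}$ is the least size of a family $\mathcal D$ of clubs $D\subseteq\mathrm{Lim}$ of $\omega_1$ such that every club of $\omega_1$ contains a member of $\mathcal D$.

Clearly $\mathfrak d_{cl}\le2^{\omega_1}$. It is infinite: if $\mathcal D$ were a finite such family and $D=\bigcap\mathcal D$, then $D$ is a club and every member of $\mathcal D$ contains $\min D$, so the club $D\setminus\{\min D\}$ contains no member of $\mathcal D$.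

**Proposition 10.** (i) $c(\mathrm{Sym}(\omega_1))\le\mathrm{cf}(\mathfrak d_{cl})$. (ii) ccc forcing does not change the value of $\mathfrak d_{cl}$.

*Proof.* **Step 1: a chain from a club base.** This proves (i) up to properness. Let $\mathcal D$ be a witness of size $\mathfrak d_{cl}$, written as an increasing union of nonempty $\mathcal D_i$, $i<\mathrm{cf}(\mathfrak d_{cl})$, with $|\mathcal D_i|<\mathfrak d_{cl}$. Replace $\mathcal D_i$ by its closure under finite intersections; its size remains $<\mathfrak d_{cl}$, which is infinite. Let
$$H_i=\{\pi\in\mathrm{Sym}(\omega_1):\exists D\in\mathcal D_i\ \forall\delta\in D\ \ \pi[\delta]=\delta\}.$$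
If $D$ works for $\pi$ and $D'$ for $\rho$, then $D\cap D'$ works for $\pi\rho$ and $D$ for $\pi^{-1}$. So the $H_i$ are increasing subgroups. Their union is $\mathrm{Sym}(\omega_1)$, since $\{\delta:\pi[\delta]=\delta\}$ is club for every $\pi$ and hence contains a member of some $\mathcal D_i$.

**Step 2: properness.** We build a permutation outside $H_i$. Since $|\mathcal D_i|<\mathfrak d_{cl}$, some club $C$ contains no member of $\mathcal D_i$; shrinking it, assume $C\subseteq\mathrm{Lim}$. Let $\pi$ act as a single infinite cycle on each interval $[\gamma,\gamma')$, where $\gamma<\gamma'$ are consecutive points of $C\cup\{0\}$; these intervals are countably infinite and partition $\omega_1$. Suppose $\pi[\delta]=\delta>0$ and $\delta\notin C$. Then $\gamma<\delta<\gamma'$ for some consecutive $\gamma,\gamma'$. Since also $\pi[\gamma]=\gamma$, the set $[\gamma,\delta)$ is a nonempty proper $\pi$-invariant subset of $[\gamma,\gamma')$, which is impossible for a single cycle. So $\pi[\delta]=\delta>0$ implies $\delta\in C$. If $D\in\mathcal D_i$ witnessed $\pi\in H_i$, then $D\subseteq C$, a contradiction. This proves (i).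

**Step 3: ccc forcing.** For (ii) we transfer witnesses in both directions. By (F3) every club of the extension contains a ground-model club, which contains a member of any ground-model witness; so a ground-model witness stays a witness. Conversely, let a witness of infinite size $\kappa$ in the extension be given. By (F3) replace its members by ground-model clubs $D_\xi\subseteq\mathrm{Lim}$ $(\xi<\kappa)$ contained in them. By (F2) there is in the ground model a set of $\kappa$ ground-model clubs $\subseteq\mathrm{Lim}$ containing all $D_\xi$. Every ground-model club is a club of the extension, hence contains some $D_\xi$. So this set is a witness in the ground model. As cardinals are preserved, the two values agree. $\square$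

## Theorem B: every pair $2\le n\le m$

The model from (c) may have too large powers below $\omega_n$, and we shall repair this by a collapse. We need to know that the collapse does not create short chains. A forcing is ${<}\theta$-closed if every decreasing sequence of length less than $\theta$ has a lower bound.

**Lemma 11.** Let $\tau<\theta$ be regular, $|\Gamma|\le\theta$, and suppose the group $\Gamma$ is not the union of an increasing $\tau$-sequence of proper subgroups. Then this remains true after ${<}\theta$-closed forcing.

*Proof.* Suppose $p$ forces $\langle\dot H_i:i<\tau\rangle$ to be an increasing sequence of proper subgroups with union $\Gamma$. Let $\Gamma=\{g_\xi:\xi<\theta\}$. Build a decreasing sequence $\langle p_\xi:\xi<\theta\rangle$ below $p$. First, $p_0$ decides for each $i<\tau$ some $u_i\in\Gamma\setminus\dot H_i$; this takes $\tau<\theta$ steps. Next, $p_{\xi+1}$ decides the least $i=i(\xi)$ with $g_\xi\in\dot H_i$. At limits take lower bounds.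

The sets $H_i=\{g_\xi:i(\xi)\le i\}$ are increasing with union $\Gamma$. They are subgroups: given two elements of $H_i$, some $p_\xi$ has decided the indices of both, of their product and of their inverses. It forces the two elements into $\dot H_i$, hence also the product and the inverses, so their least indices are at most $i$. Finally $u_i\notin H_i$, because all $p_\xi$ extend $p_0$, which forces $u_i\notin\dot H_i$. So $\Gamma$ is the union of an increasing $\tau$-sequence of proper subgroups, a contradiction. $\square$

*Proof of Theorem B.* **Step 1: the possible values.** If $2^\omega=\omega_m$ with $m\ge2$, then $\mathrm{cf}(2^\omega)=\omega_m>\omega_1$, so $\omega_2\le c(\mathrm{Sym}(\omega_1))\le\omega_m$ by (a) and Proposition 2. This is the first statement. Now fix $2\le n\le m$.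

**Step 2: a ground model with good cardinal arithmetic.** We want $M$ with $c(\mathrm{Sym}(\omega_1))=\mathfrak d_{cl}=\omega_n$ and $\omega_m^{\omega_k}=\omega_m$ for $k<n$. By (c) with $\kappa=\omega_1$, $\theta=\lambda=\omega_n$ over a GCH model, get $M_0\models c(\mathrm{Sym}(\omega_1))=\omega_n=2^{\omega_1}$. In $M_0$ we have $2^\chi=\chi^+$ for all large $\chi$. Choose such $\chi_0\ge2^{\omega_n}$ and put $\rho=\chi_0^+$. Then $\rho^{<\omega_n}\le(2^{\chi_0})^{\chi_0}=2^{\chi_0}=\rho$. Let $M=M_0[\mathrm{Col}(\omega_n,\rho)]$; the conditions are partial functions from $\omega_n$ to $\rho$ of size less than $\omega_n$. This forcing is ${<}\omega_n$-closed, has size $\rho$, and collapses $\rho$ to $\omega_n$. It adds no new sequences of length less than $\omega_n$. Hence $\omega_1,\dots,\omega_n$, the sets $\mathcal P(\omega_k)$ for $k<n$, and $\mathrm{Sym}(\omega_1)$ are the same in $M$ and $M_0$.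

In $M$ this gives $2^{\omega_1}=\omega_n$. For $k<n$, the cardinality of $\mathcal P(\omega_k)$ in $M_0$ is at most $2^{\omega_n}\le\chi_0<\rho$, so in $M$ it is at most $\omega_n$. Thus $2^{\omega_{n-1}}=\omega_n$ and $2^{<\omega_n}=\omega_n$ in $M$, and $\omega_n^{\omega_k}\le\omega_n^{\omega_{n-1}}=2^{\omega_{n-1}}=\omega_n$ for $k<n$. The Hausdorff formula $\omega_{j+1}^{\omega_k}=\omega_{j+1}\cdot\omega_j^{\omega_k}$ carries this upward from $j=n$, so
$$\omega_m^{\omega_k}=\omega_m\quad\text{in } M\text{ for all } k<n. \tag{3}$$

In $M_0$, $\Gamma=\mathrm{Sym}(\omega_1)$ has size $\omega_n$, and since $c(\Gamma)=\omega_n$ it is not the union of an increasing $\tau$-sequence of proper subgroups for $\tau\in\{\omega_2,\dots,\omega_{n-1}\}$. By Lemma 11 with $\theta=\omega_n$ the same holds in $M$. With $\omega_1<c(\mathrm{Sym}(\omega_1))\le\mathrm{cf}(2^{\omega_1})=\omega_n$ from (a), we get $M\models c(\mathrm{Sym}(\omega_1))=\omega_n$. By Proposition 10(i), $\omega_n\le\mathfrak d_{cl}\le2^{\omega_1}=\omega_n$, so $M\models\mathfrak d_{cl}=\omega_n$.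

**Step 3: the iteration.** We force CP($\tau$) for $\tau=\omega_2,\dots,\omega_{n-1}$ and, at the same time, $2^\omega=\omega_m$. In $M$ fix the injections $a_\mu$ for each of these $\tau$. Let $\mathbb P$ be a finite support iteration of length $\omega_m$. At even stages force with Cohen forcing (finite partial functions from $\omega$ to $2$). At odd stages a bookkeeping hands us some $\tau\in\{\omega_2,\dots,\omega_{n-1}\}$ and a name for a sequence $\langle f_i:i<\tau\rangle$ in $\omega^\omega$ or $\langle t_i:i<\tau\rangle$ in $\mathbb Z^E$, and we force with $\mathbb L_1(\vec f)$, respectively $\mathbb L_2(\vec t)$; if $n=2$, odd stages are trivial. Lemmas 6 and 7 are theorems of ZFC, valid for any choice of the injections, so they hold in each intermediate model with the injections fixed in $M$. Hence all iterands are forced to be ccc, and $\mathbb P$ and its initial segments $\mathbb P_\alpha$ are ccc, as finite support iterations of ccc posets.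

**Step 4: counting conditions.** We show that each $\mathbb P_\alpha$, $\alpha\le\omega_m$, has a dense subset of size at most $\omega_m$. Conditions of every iterand are finite objects belonging to a fixed set $S\in M$ of size at most $\omega_n$, because $\tau^+\le\omega_n$. Call a condition *determined* if all its nontrivial coordinates are canonical names $\check u$ with $u\in S$. Determined conditions are dense, by induction on $\alpha$. At a successor $\beta+1$, given $p$, extend $p{\restriction}\beta$ to decide $p(\beta)=\check u$, extend the result to a determined condition of $\mathbb P_\beta$, and append $\check u$. At a limit, the finite support of $p$ is bounded, and the claim for a smaller index applies. A determined condition is given by a finite partial function from $\omega_m$ to $S$, so there are at most $\omega_m$ of them.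

**Step 5: the bookkeeping can catch everything.** We count names for the sequences to be treated and show that each sequence appears before the end. Up to equivalence, a $\mathbb P_\alpha$-name for a $\tau$-sequence in $\omega^\omega$ or $\mathbb Z^E$ is given by $\tau$ many countable maximal antichains of determined conditions, labeled by integers (one antichain for each argument in $\tau\times\omega$, respectively $\tau\times E$). By (3) there are at most $(\omega_m^\omega)^\tau=\omega_m$ such names for each $\alpha\le\omega_m$. Such a name involves conditions with at most $\tau<\omega_m$ coordinates in total, so, $\omega_m$ being regular, each such sequence in the final model $N$ has a $\mathbb P_\alpha$-name for some $\alpha<\omega_m$. List the names at each stage $\alpha<\omega_m$ in order type at most $\omega_m$ and let the $\omega_m$ odd stages run through all pairs (stage, position in its list), each pair being treated at a stage not before the one it refers to. Then every name is treated.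

**Step 6: the continuum.** By (3) with $k=0$ there are at most $\omega_m^\omega=\omega_m$ nice names for reals, and $\omega_m$ Cohen reals are added, each new over the earlier models. So $N\models2^\omega=\omega_m$.

**Step 7: the cofinality.** We read off $c(\mathrm{Sym}(\omega_1))=\omega_n$ in $N$. At the stage that treats a given sequence, the generic filter for $\mathbb L_1$ or $\mathbb L_2$ produces the objects of (CP1) or (CP2). The equations in these statements are absolute and cardinals are preserved, so the objects still work in $N$. Hence $N\models$ CP($\tau$) for $\tau=\omega_2,\dots,\omega_{n-1}$. As $N$ is a ccc extension of $M$ and $M\models c(\mathrm{Sym}(\omega_1))=\omega_n>\tau$, Theorem 9 gives $c(\mathrm{Sym}(\omega_1))\ne\tau$ in $N$ for these $\tau$. By (a) it is larger than $\omega_1$, so it is at least $\omega_n$. By Proposition 10(ii), $\mathfrak d_{cl}=\omega_n$ in $N$, and by Proposition 10(i), $c(\mathrm{Sym}(\omega_1))\le\mathrm{cf}(\mathfrak d_{cl})=\omega_n$. So $N\models2^\omega=\omega_m$ and $c(\mathrm{Sym}(\omega_1))=\omega_n$.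

**Step 8: the least continuum.** It remains to check the last sentences of the theorem. For $m=2$, Step 1 gives $c(\mathrm{Sym}(\omega_1))=\omega_2$. So $2^\omega>\omega_1$ together with $c(\mathrm{Sym}(\omega_1))>\omega_2$ requires $2^\omega\ge\omega_3$, and Steps 2–7 with $m=n=3$ give a model in which $2^\omega=\omega_3=c(\mathrm{Sym}(\omega_1))$. $\square$
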